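
\newtheorem{theorem}{Theorem}[section]
\newtheorem{lemma}[theorem]{Lemma}
\theoremstyle{remark}
\newtheorem{remark}[theorem]{Remark}
\numberwithin{equation}{section}

\title{Cone independent sets in the binary cube}


\begin{abstract}
A set $A\subset\{0,1\}^n$ is cone independent if no $a\in A$ is a linear combination, with non-negative coefficients, of the vectors in $A\setminus\{a\}$. Let $c(n)$ be the largest size of such a set. We show that $c(n)/2^n\to1$, which disproves a conjecture that the limit is less than $1$. We then show that $1-c(n)/2^n$ has order exactly $(\ln n)^{3/2}/\sqrt n$.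
\end{abstract}

\section{The problem and the results}

A set $A\subset\{0,1\}^n$ is called \emph{cone independent} if no $a\in A$ equals a linear combination of the vectors in $A\setminus\{a\}$ with non-negative coefficients. Equivalently, $A$ is a minimal set of generators of the convex cone that it spans: removing any $a\in A$ makes the cone smaller. Let
\[
c(n)=\max\{|A| : A\subset\{0,1\}^n\text{ is cone independent}\}.
\]
The question is what proportion of the cube such a set can occupy. The limit $\lim_{n\to\infty}c(n)/2^n$ is known to exceed $0.55$, and Conjecture~3 of \cite{mfo} states that it is less than $1$.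

We identify $\{0,1\}^n$ with the family of subsets of $[n]=\{1,\dots,n\}$, and write $1_a$ when we mean the vector of the set $a$. Two facts will be used all the time. If $|A|\ge2$ and $A$ is cone independent, then $\emptyset\notin A$, because $0$ is the combination of the other vectors with all coefficients zero. And if $1_a=\sum_b\lambda_b1_b$ with all $\lambda_b>0$, then every such $b$ is a subset of $a$, because the coordinates outside $a$ vanish. So whether $a$ violates independence depends only on the members of $A$ below $a$.

\paragraph{Simple cases.} Since $(1,1)=(1,0)+(0,1)$, the three nonzero vectors of $\{0,1\}^2$ do not form a cone independent set, and $c(2)=2$. Any family of nonempty, pairwise incomparable sets is cone independent. A much larger example is the \emph{star}: all sets containing the element $1$. If $1_a$ is a non-negative combination of other members of the star, then coordinate $1$ shows that the coefficients add up to $1$. Thus $1_a$ would be a convex combination of other vertices of the cube, which is impossible. Hence $c(n)\ge2^{n-1}$.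

\paragraph{What one might guess.} Let $|A|\ge2$ and $y\in A$. For every $b$ with $\emptyset\ne b\subsetneq y$ we have $1_y=1_b+1_{y\setminus b}$, so at most one of $b$ and $y\setminus b$ belongs to $A$. Since also $\emptyset\notin A$, \emph{each member of $A$ forces at least half of its own subsets out of $A$}. As every $y\in A$ makes this demand, it is natural to expect a positive proportion of the cube to be lost. But the demands of different $y$ can be met by the same excluded sets, as the star shows, and the subsets of one $y$ typically form only a small part of the cube. It turns out that the total loss can be made negligible.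

\begin{theorem}\label{thm:limit}
$\displaystyle\lim_{n\to\infty}\frac{c(n)}{2^n}=1$. In particular, Conjecture~3 is false.
\end{theorem}

The loss cannot be arbitrarily small, however, and its order can be found.

\begin{theorem}\label{thm:order}
There are absolute constants $0<c_1<c_2$ and $n_0$ such that
\[
c_1\frac{(\ln n)^{3/2}}{\sqrt n}\ \le\ 1-\frac{c(n)}{2^n}\ \le\ c_2\frac{(\ln n)^{3/2}}{\sqrt n}\qquad(n\ge n_0).
\]
\end{theorem}

We do not determine the optimal constant factor. Theorem~\ref{thm:order} contains Theorem~\ref{thm:limit}, but the latter has a half-page proof, given in Section~\ref{sec:pivots}. Section~\ref{sec:random} proves the upper bound in Theorem~\ref{thm:order}, and Sections~\ref{sec:forced}--\ref{sec:concl} the lower bound.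

Both directions revolve around one notion. An element $i$ of a set $a\subset[n]$ is a \emph{pivot} of $a$ if every $b\in A$ with $b\subseteq a$ contains $i$. In the star, $1$ is a pivot of every member. Pivots are sufficient for cone independence (Lemma~\ref{lem:pivot}), and the constructions let the pivot vary with $a$. For the lower bound we show that, in an approximate sense, pivots are also necessary, and we count what it costs to supply almost all sets with one.

\section{Pivots and the disproof}\label{sec:pivots}

\begin{lemma}[Pivot lemma]\label{lem:pivot}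
Let $A\subset\{0,1\}^n$. Suppose that every $a\in A$ contains an element $i$ such that $i\in b$ for every $b\in A$ with $b\subseteq a$. Then $A$ is cone independent.
\end{lemma}

\begin{proof}
Suppose $1_a=\sum_b\lambda_b1_b$ with sets $b\in A\setminus\{a\}$ and $\lambda_b>0$. The sum is not empty, since $a\ne\emptyset$. All these $b$ are subsets of $a$, hence contain the element $i$ belonging to $a$, and coordinate $i$ gives $\sum_b\lambda_b=1$. For any $f\in a$, coordinate $f$ gives $\sum_{b\ni f}\lambda_b=1=\sum_b\lambda_b$, so every $b$ contains $f$. Thus every $b$ equals $a$, a contradiction.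
\end{proof}

\paragraph{The smallest example with moving pivots.} Take $n=4$ with the two blocks $\{1,2\}$ and $\{3,4\}$, and let $A$ consist of the sets that meet both blocks and meet at least one of them in exactly one element:
\[
A=\{13,\,14,\,23,\,24,\,123,\,124,\,134,\,234\}
\]
(we write $13$ for $\{1,3\}$, and so on). No element lies in all eight sets. But the members of $A$ below $123$ are $13,23,123$, which all contain $3$; the members below $134$ are $13,14,134$, which all contain $1$. In general, if $a$ meets a block in the single element $i$, then every $b\in A$ below $a$ has to meet that block, and can only do so in $i$. So $i$ is a pivot of $a$. Both conditions matter: the set $1234$ cannot be added, since $1_{1234}=1_{13}+1_{24}$, and neither can $12$, since $1_{123}=\frac12(1_{12}+1_{13}+1_{23})$.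

Here $|A|=2^{n-1}$, no better than the star. Larger blocks help. With $T$ disjoint blocks of size $d$, a random set meets all blocks with probability $(1-2^{-d})^T$ and meets all of them at least twice with probability $(1-(d+1)2^{-d})^T$, so the same construction has density
\[
(1-2^{-d})^T-\bigl(1-(d+1)2^{-d}\bigr)^T .
\]
For $d=T=3$ this is $\frac{343-64}{512}=\frac{279}{512}>\frac12$. For $d=4$, $T=5$ it is $(15^5-11^5)/16^5=598324/1048576>0.57$. To bring it near $1$ we need $T\ll2^d$, so that no block is missed, and $Td\gg2^d$, so that some block is met exactly once. The two requirements leave room by a factor $d$, because a set of size $d$ has one empty subset but $d$ singletons.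

\begin{proof}[Proof of Theorem~\ref{thm:limit}]
Let $d\ge2$, $T=\lceil2^d(\ln d)/d\rceil$ and $n\ge Td$. Take disjoint $B_1,\dots,B_T\subset[n]$ of size $d$ and let
\[
A=\{a\subset[n] : a\cap B_j\ne\emptyset\text{ for all }j,\text{ and }|a\cap B_j|=1\text{ for some }j\}.
\]
If $a\in A$ and $a\cap B_j=\{i\}$, then every $b\in A$ with $b\subseteq a$ meets $B_j$, and only in $i$, so $i\in b$. By Lemma~\ref{lem:pivot}, $A$ is cone independent. For a uniformly random $a$ the sets $a\cap B_j$ are independent and uniform on the subsets of $B_j$. Therefore
\[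
\frac{c(n)}{2^n}\ge(1-2^{-d})^T-\bigl(1-(d+1)2^{-d}\bigr)^T
\ge1-T2^{-d}-e^{-T(d+1)2^{-d}}\ge1-\frac{\ln d}d-2^{-d}-\frac1d .
\]
In the last step we used $T2^{-d}\le(\ln d)/d+2^{-d}$ and $T(d+1)2^{-d}\ge\frac{d+1}d\ln d\ge\ln d$. The bound holds for all $n\ge Td$. Letting $d\to\infty$ and using $c(n)\le2^n$, we see that the limit exists and equals $1$.
\end{proof}

\section{Overlapping blocks: the upper bound in Theorem~\ref{thm:order}}\label{sec:random}

Disjointness of the blocks was used only to make the intersections $a\cap B_j$ independent, and it is expensive. It forces $Td\le n$, hence $d=O(\ln n)$ for the value of $T$ used above, and the bound $(\ln d)/d$ on the loss is then no better than of order $(\ln\ln n)/\ln n$. If the blocks are instead chosen at random, then for each \emph{fixed} $a$ the intersections with the blocks are again independent, and the number of blocks is not limited.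

What limits the block size $k$ now is the fluctuation of $|a|$. A set of density $\frac12+\theta$ misses a random block with probability about $2^{-k}(1-2\theta)^k$, so one number $T$ of blocks can serve all relevant $a$ only if $k|\theta|$ is bounded. Since we aim at a loss of $n^{-1/2+o(1)}$, deviations $|\theta|$ up to order $\sqrt{\ln n/n}$ have to be covered. This suggests $k\approx\sqrt{n/\ln n}$.

\begin{proof}[Proof of the upper bound in Theorem~\ref{thm:order}]
Let $k=\lfloor\sqrt{n/\ln n}\rfloor$ and $T=\lceil16\cdot2^k(\ln n)/k\rceil$. Let $K_1,\dots,K_T$ be independent, each a sequence of $k$ independent uniform elements of $[n]$; we also write $K_t$ for the set of its entries. Let $A$ be the family of all $a$ that meet every $K_t$ and satisfy $|a\cap K_t|=1$ for some $t$. As in the proof of Theorem~\ref{thm:limit}, the element of such an intersection $a\cap K_t$ is a pivot of $a$, and Lemma~\ref{lem:pivot} shows that $A$ is cone independent.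

Fix $a$ with $|a|/n=p=\frac12+\theta$ and $|\theta|\le\sqrt{\ln n/n}$, and let $q=1-p=\frac12-\theta$. All estimates below are uniform in such $a$. A given $K_t$ is missed by $a$ with probability $q^k$. Exactly one position of $K_t$ carries an element of $a$ with probability $kpq^{k-1}$, and then $|a\cap K_t|=1$. Hence
\[
P(a\notin A)\le Tq^k+(1-kpq^{k-1})^T\le Tq^k+\exp(-Tkpq^{k-1}).
\]
Write $q^k=2^{-k}(1-2\theta)^k$. We have $|2\theta k|\le2$ and $k\theta^2\le\sqrt{\ln n/n}\to0$. From $1-s\le e^{-s}$ and $\ln(1-s)\ge-s-s^2$ for $|s|\le\frac12$, applied with $s=2\theta$, we get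
\[
e^{-2}(1-o(1))\le e^{-2\theta k-4k\theta^2}\le(1-2\theta)^k\le e^{-2\theta k}\le e^2 .
\]
Since $T\le16\cdot2^k(\ln n)/k+1$, the first term satisfies $Tq^k\le e^2(16(\ln n)/k+2^{-k})=O((\ln n)/k)=O((\ln n)^{3/2}/\sqrt n)$. For the second, $p/q=1+o(1)$ gives
\[
Tkpq^{k-1}=\frac pq\,Tkq^k\ge16e^{-2}(1-o(1))\ln n\ge\ln n
\]
for large $n$, because $16e^{-2}>2$. So the second term is at most $n^{-1}$.

By Hoeffding's inequality, a uniformly random $a$ violates $|\theta|\le\sqrt{\ln n/n}$ with probability at most $2e^{-2\ln n}=2n^{-2}$. Averaging over $a$ and over the $K_t$, we find that the expected proportion of sets outside $A$ is $O((\ln n)^{3/2}/\sqrt n)$, so some choice of the $K_t$ achieves this.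
\end{proof}

\section{A pivot is forced}\label{sec:forced}

We turn to the lower bound. Let $\delta=1-c(n)/2^n$, let $A$ be a cone independent set with $|A|=c(n)$, and let $b\subset x\subset y$ be nested random sets such that $b$ is uniform, $x$ and $y$ are slightly larger, and each element outside $x$ belongs to $e=y\setminus x$ with a small probability $\gamma$ of order $\sqrt{\ln n/n}$. The proof has three steps.
\begin{itemize}
\item Except with probability $n^{-c}$ for some constant $c>0$, the set $y$ has an approximate pivot: an element whose removal makes almost all thinnings of $y$ fall outside $A$ (this section and Section~\ref{sec:nested}).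
\item The pivot of $y$ is usually one of a set $S(x)$ of potential pivots of $x$, each of which comes with a substitute for a block. As few sets lie outside $A$, with probability at least $\frac12e^{-32\delta/\gamma}$ the set $e$ hits the blocks of all potential pivots (Sections~\ref{sec:supply} and~\ref{sec:hit}).
\item A potential pivot whose block is hit is not the pivot of $y$, except with probability at most $n^{-1/5}$ (Section~\ref{sec:dead}).
\end{itemize}
Together these give $\frac12e^{-32\delta/\gamma}\le n^{-1/20}$, so $\delta$ is at least of order $\gamma\ln n$.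

To find a pivot of $y\in A$ we first express independence at $y$ by a linear functional. For $w:y\to\mathbb R$ and $s\subseteq y$ write $w(s)=\sum_{j\in s}w_j$.

\begin{lemma}\label{lem:farkas}
Let $A$ be cone independent, $\emptyset\notin A$ and $y\in A$. There is $w:y\to\mathbb R$ with $w(y)=0$ and $w(b)<0$ for all $b\in A$ with $b\subsetneq y$.
\end{lemma}

\begin{proof}
The vector $1_y$ is not in the finitely generated, hence closed, convex cone spanned by the vectors $1_b$ with $b\in A$, $b\subsetneq y$. By Farkas' lemma there is $u\in\mathbb R^y$ with $u(b)\ge0$ for these $b$ and $u(y)<0$. Put $w_j=-u_j+u(y)/|y|$. Then $w(y)=0$ and $w(b)\le u(y)|b|/|y|<0$, where the last inequality uses $b\ne\emptyset$.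
\end{proof}

Suppose now that a slight random thinning of $y$ lies in $A$ with probability close to $1$. If each $j\in y$ is deleted independently with probability $\beta$, as recorded by indicators $\xi_j$, then the deleted set has weight $W=\sum_j\xi_jw_j$, and the remaining set $b$ has weight $-W$. So $W>0$ whenever $b\in A$ and $b\ne y$. Thus $W$ is a random variable with mean $\beta w(y)=0$ that is positive with probability close to $1$. The typical way to achieve this is to take $m$ much larger than $1/\beta$ and to put weight $w_i=-m$ on one element $i$ and weight $1$ on $m$ others. Then $W>0$ unless $i$ is deleted or none of the $m$ others is, and deleting $i$ makes $W$ negative with high probability. So $i$ is a pivot in an approximate sense. The next lemma says that there is essentially no other way.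

\begin{lemma}\label{lem:prob}
Let $0<\beta\le\frac14$ and $0<\rho\le\frac1{200}$. Let $w:y\to\mathbb R$ be not identically $0$, with $w(y)=0$. Let $\xi_j$ $(j\in y)$ be independent Bernoulli$(\beta)$ variables and $W=\sum_j\xi_jw_j$, and suppose that $P(W\le0)\le\rho$. If $i$ minimizes $w$, then
\[
P(W>0\mid\xi_i=1)\le200\rho .
\]
\end{lemma}

The danger is that large positive weights, rather than one large negative weight, distort $W$. But about $1/\beta$ coordinates can be avoided altogether with constant probability. So we set aside the $\lfloor1/\beta\rfloor$ largest weights. If the remaining weights were all small compared with the standard deviation of their sum, a fourth-moment argument would make that sum negative with constant probability. Hence some remaining weight must be large. It cannot be positive: the weights set aside would be at least as large, and since the total mean is $0$ they would give the remaining sum a strongly negative mean.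

\begin{proof}
Let $M=-w_i$; since $w\not\equiv0$ and $w(y)=0$, we have $M>0$. Let $m=\lfloor1/\beta\rfloor$. The function $(1-\beta)^{1/\beta}$ is decreasing in $\beta$, so $\beta\le\frac14$ gives $(1-\beta)^m\ge(1-\beta)^{1/\beta}\ge(3/4)^4>\frac14$.

\emph{Splitting off the largest weights.} If at most $m$ of the $w_j$ were positive, then with probability greater than $\frac14$ no positive one would be chosen and $W\le0$, contradicting $\rho\le\frac1{200}$. So we may let $H$ be a set of $m$ largest weights; they are positive. Put $\Lambda=\min_{j\in H}w_j>0$. All other weights lie in $[-M,\Lambda]$, and $i\notin H$. Let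
\[
h=\beta w(H)\ge\beta m\Lambda\ge(1-\beta)\Lambda\ge\tfrac34\Lambda .
\]
Write $W=W_H+W_L$, where $W_H$ collects the terms with $j\in H$ and $W_L$ the others. These are independent, $P(W_H=0)\ge\frac14$, $EW_H=h$ and, since $EW=\beta w(y)=0$, $EW_L=-h$. Let $v=\operatorname{Var}W_L\ge\beta(1-\beta)M^2>0$ and $X=W_L+h$, so that $EX=0$. Then
\begin{equation}\label{eq:quarter}
\rho\ge P(W\le0)\ge P(W_H=0)\,P(W_L\le0)\ge\tfrac14P(X\le h).
\end{equation}

\emph{Two lower bounds for $P(X\le h)$.} (a) Cantelli's inequality $P(X\ge h)\le v/(v+h^2)$ gives $P(X\le h)\ge h^2/(v+h^2)$.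

(b) Let $B=\max(M,\Lambda)$. The variable $X$ is the sum of the independent centered variables $(\xi_j-\beta)w_j$, $j\in y\setminus H$, each bounded by $B$ in absolute value. Expanding the fourth power, only the terms with a fourth power or two squares survive, and $EX^4\le B^2v+3v^2$. By H\"older's inequality, $v=E\bigl[|X|^{2/3}|X|^{4/3}\bigr]\le(E|X|)^{2/3}(EX^4)^{1/3}$, so $(E|X|)^2\ge v^3/EX^4\ge v^2/(3v+B^2)$. With $X_-=\max(-X,0)$ we have $EX_-=\frac12E|X|$, as $EX=0$, and $(EX_-)^2\le P(X<0)\,EX^2=P(X<0)\,v$ by Cauchy--Schwarz. Hence
\[
P(X\le h)\ge P(X<0)\ge\frac v{4(3v+B^2)} .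
\]

\emph{The large weight is negative.} Suppose $\Lambda\ge M$. Then $B=\Lambda\le\frac43h$. If $v\le h^2$, (a) gives $P(X\le h)\ge\frac12$. If $v>h^2$, then $B^2\le\frac{16}9v$ and (b) gives $P(X\le h)\ge\frac1{4(3+16/9)}=\frac9{172}>\frac1{20}$. In both cases \eqref{eq:quarter} yields $\rho\ge\frac1{80}$, a contradiction. So $\Lambda<M=B$.

Now (b) and \eqref{eq:quarter} give $v\le16\rho(3v+M^2)$. As $48\rho\le0.24$, this implies $v\le\frac{16}{0.76}\rho M^2\le22\rho M^2$. And (a) gives $h^2\le4\rho(v+h^2)$. As $4\rho\le0.02$, this implies $0.98\,h^2\le4\rho v\le88\rho^2M^2$, so $h\le10\rho M$.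

\emph{Choosing $i$ makes $W$ negative.} Let $W_L'=\sum_{j\notin H,\,j\ne i}\xi_jw_j$. Then $EW_L'=-h+\beta M\le M/4$ and $\operatorname{Var}W_L'\le v$. Given $\xi_i=1$, we have $W=W_H+W_L'-M$, where $W_H$ and $W_L'$ do not depend on $\xi_i$. This is positive only if $W_H\ge M/4$ or $W_L'-EW_L'\ge M/2$. By Markov's and Chebyshev's inequalities,
\[
P(W>0\mid\xi_i=1)\le P\bigl(W_H\ge\tfrac M4\bigr)+P\bigl(W_L'-EW_L'\ge\tfrac M2\bigr)\le\frac{4h}M+\frac{4v}{M^2}\le128\rho .\qedhere
\]
\end{proof}

\section{Three nested random sets}\label{sec:nested}

From now on $n$ is large, with absolute thresholds, and $A$ is a cone independent set with $|A|=c(n)$. Then $|A|\ge2$, so $\emptyset\notin A$. Let $\delta=1-|A|/2^n$. Up to the end of Section~\ref{sec:dead} we assume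
\begin{equation}\label{eq:assume}
\delta\le(\ln n)^{3/2}n^{-1/2};
\end{equation}
otherwise the lower bound holds already. Put
\[
\eta=\frac1{20}\sqrt{\frac{\ln n}n},\qquad\rho=n^{-1/10},\qquad p_0=\tfrac12,\quad p_1=\tfrac12+\eta,\quad p_2=\tfrac12+2\eta .
\]
Let $U_v$ $(v\in[n])$ be independent and uniform on $[0,1]$, and
\[
b=\{v:U_v\le p_0\}\ \subset\ x=\{v:U_v\le p_1\}\ \subset\ y=\{v:U_v\le p_2\},\qquad e=y\setminus x .
\]
The set $b$ is uniformly distributed, so $P(b\notin A)=\delta$. The set $y$ is the one whose pivot we study, and $x$ is an intermediate point that is used from Section~\ref{sec:supply} on. The step $\eta$ is chosen as large as possible, up to the constant, so that the law of $y$ is still comparable with the uniform law up to small powers of $n$; see the proof of Lemma~\ref{lem:goody}.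

We write $z+v$ and $z-v$ for $z\cup\{v\}$ and $z\setminus\{v\}$. Let $D_t(z)$ denote the random subset of $z$ obtained by deleting each element independently with probability $t$. A \emph{$\gamma$-random} subset of a set contains each element independently with probability $\gamma$. From the definition with the $U_v$ we read off the following conditional laws.
\begin{itemize}
\item Given $x$: $b\sim D_\alpha(x)$, where $1-\alpha=p_0/p_1$ and $\eta\le\alpha\le2\eta$.
\item Given $y$: $x\sim D_{\alpha'}(y)$, where $1-\alpha'=p_1/p_2$ and $\alpha'\le2\eta$; and $b\sim D_\beta(y)$, where $1-\beta=p_0/p_2$ and $2\eta\le\beta\le4\eta$.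
\item Given $x$: $e$ is a $\gamma$-random subset of $[n]\setminus x$, where $\gamma=\eta/(\frac12-\eta)$ and $2\eta\le\gamma\le4\eta$.
\end{itemize}
Moreover $(1-\alpha)(1-\alpha')=1-\beta$, so $D_\alpha(D_{\alpha'}(z))$ has the law of $D_\beta(z)$ for every $z$.

Let $\mu$ be the law of $x$. We call a set \emph{poor} if its random thinning falls outside $A$ with probability at least $\frac12$. We need this notion at the levels of $x$ and of $y$, and define the families of poor sets
\[
Z_1=\{z:P(D_\alpha(z)\in A)\le\tfrac12\},\qquad Z_2=\{z:P(D_\beta(z)\in A)\le\tfrac12\}.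
\]
If $x\in Z_1$, then $b\notin A$ with conditional probability at least $\frac12$, and the same holds for $y\in Z_2$. Since $P(b\notin A)=\delta$,
\begin{equation}\label{eq:poor}
\mu(Z_1)\le2\delta,\qquad P(y\in Z_2)\le2\delta .
\end{equation}

Call $y$ \emph{good} if $y\in A$, $|y|\ge n/4$ and $P(b\notin A\mid y)\le\rho/2$.

\begin{lemma}\label{lem:goody}
$P(y\text{ is not good})\le n^{-1/5}+2\delta n^{1/10}+e^{-n/8}$.
\end{lemma}

\begin{proof}
Let $f$ be the density of the law of $y$ with respect to the uniform measure on the cube. Its second moment is $\bigl(2p_2^2+2(1-p_2)^2\bigr)^n=(1+16\eta^2)^n$. By Cauchy--Schwarz and \eqref{eq:assume},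
\[
P(y\notin A)\le\sqrt\delta\,(1+16\eta^2)^{n/2}\le\sqrt\delta\,e^{8\eta^2n}=\sqrt\delta\,n^{0.02}\le(\ln n)^{3/4}n^{-0.23}\le n^{-1/5}.
\]
By Markov's inequality, $P\bigl(P(b\notin A\mid y)>\rho/2\bigr)\le2\delta/\rho$. Finally $E|y|\ge n/2$, so $P(|y|<n/4)\le e^{-2n/16}$ by Hoeffding's inequality.
\end{proof}

\begin{lemma}\label{lem:pivoty}
For every good $y$ there is an element $i=i(y)\in y$ with $P(D_\beta(y-i)\in A)\le200\rho$. In particular $y-i\in Z_2$.
\end{lemma}

\begin{proof}
Let $w$ be as in Lemma~\ref{lem:farkas} and $W=w(y\setminus b)=-w(b)$. Given $y$, each element of $y$ belongs to $y\setminus b$ independently with probability $\beta\le\frac14$. If $b\in A$ and $b\ne y$, then $W>0$. Hence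
\[
P(W\le0\mid y)\le P(b\notin A\mid y)+P(b=y\mid y)\le\tfrac\rho2+(1-\beta)^{n/4}\le\rho ,
\]
since $(1-\beta)^{n/4}\le e^{-\eta n/2}\le\rho/2$ for large $n$. In particular $w\not\equiv0$. Lemma~\ref{lem:prob}, with $i$ a minimizer of $w$, gives $P(W>0\mid y,\,i\notin b)\le200\rho$. Given $i\notin b$, the set $b$ is distributed as $D_\beta(y-i)$ and differs from $y$, so $b\in A$ implies $W>0$. This proves the bound. It is less than $\frac12$ for large $n$, so $y-i\in Z_2$.
\end{proof}

We fix one choice of $i(y)$ for every good $y$.

\begin{remark}[A first bound]\label{rem:first}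
If $y$ is good, then $P(b\notin A\mid y)\ge P(i(y)\notin b\mid y)(1-200\rho)\ge\beta/2$ for large $n$. Since $P(y\text{ good})\ge\frac12$ by Lemma~\ref{lem:goody} and \eqref{eq:assume}, this gives $\delta\ge\beta/4\ge\eta/2=\frac1{40}\sqrt{\ln n/n}$. What is missing is a factor $\ln n$.
\end{remark}

\section{Where pivots come from}\label{sec:supply}

The first bound charges each $y$ with one pivot. To gain the factor $\ln n$ we show that a typical set must have many potential pivots. Think of the blocks of Section~\ref{sec:random}. If $x$ meets a block in the single element $i$, then $i$ is a pivot of $x$, but this block no longer makes $i$ a pivot of $y=x\cup e$ if $e$ hits it. For a block of size about $1/\gamma$ this happens with probability bounded away from $0$ and $1$. So a set $x$ with $s$ such blocks should lose all its pivots with probability at least $e^{-O(s)}$. By the previous section, $y$ fails to have an approximate pivot only with probability at most $n^{-c}$ for some constant $c>0$; hence $s$ must be at least of order $\ln n$. Deleting any one of these $s$ pivots from $x$ leads out of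 $A$, and each is deleted with probability $\alpha$. So $\delta$ should be at least of order $\eta\ln n$.

For a general $A$ there are no blocks. We work instead with the potential pivots
\[
S(x)=\{i\in x : x-i\in Z_1\}.
\]
The pivot of $y$ is usually among them.

\begin{lemma}\label{lem:inS}
$P\bigl(y\text{ good and }i(y)\notin S(x)\bigr)\le2\eta+400n^{-1/10}$.
\end{lemma}

\begin{proof}
Condition on a good $y$ and let $i=i(y)$. If $i\notin S(x)$, then $i\notin x$ or $x-i\notin Z_1$. The probability that $i\notin x$ is $\alpha'\le2\eta$. Let $g(x)=P(D_\alpha(x-i)\in A)$, where the probability is over the thinning only. Given $y$, the set $x-i$ is distributed as $D_{\alpha'}(y-i)$, so $E[g(x)\mid y]=P(D_\beta(y-i)\in A)\le200\rho$ by Lemma~\ref{lem:pivoty}. By Markov's inequality, $g(x)>\frac12$, which means $x-i\notin Z_1$, has conditional probability at most $400\rho$.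
\end{proof}

We shall need that $S(x)$ is usually not too large. Call a set $x$ \emph{moderate} if $|S(x)|\le n^{1/10}$.

\begin{lemma}\label{lem:moderate}
$P(x\text{ is not moderate})\le160\,n^{-1/10}\ln n$.
\end{lemma}

\begin{proof}
Let $\nu$ be the least integer exceeding $n^{1/10}$; for large $n$, $\nu\alpha\le1$. If $x$ is not moderate, fix $S'\subset S(x)$ with $|S'|=\nu$ and let $N=|S'\setminus b|$. For $i\in S(x)$ we have $P(b\notin A\mid x,\,i\notin b)=P(D_\alpha(x-i)\notin A)\ge\frac12$, so $E[N1_{b\notin A}\mid x]\ge\nu\alpha/2$. On the other hand, $N$ is binomial given $x$, and $E[N^2\mid x]\le\nu\alpha+(\nu\alpha)^2\le2\nu\alpha$. By Cauchy--Schwarz, $P(b\notin A\mid x)\ge(\nu\alpha/2)^2/(2\nu\alpha)=\nu\alpha/8$. Therefore $P(x\text{ not moderate})\cdot\nu\alpha/8\le\delta$, and by \eqref{eq:assume} and $\alpha\ge\eta$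
\[
P(x\text{ not moderate})\le\frac{8\delta}{\nu\alpha}\le\frac{8(\ln n)^{3/2}n^{-1/2}}{n^{1/10}\eta}=160\,n^{-1/10}\ln n.\qedhere
\]
\end{proof}

Next we need a substitute for the blocks. For $z\in Z_1$ let
\[
V(z)=\{v\in[n]\setminus z : z+v\text{ is moderate}\}.
\]
In the picture above, $z=x-i$ is a set missing one block, and $V(z)$ plays the role of that block. The following identity counts pairs (set, potential pivot) from both ends.

\begin{lemma}\label{lem:double}
Let $\lambda=p_1/(1-p_1)\le2$. For every function $F\ge0$ of a set $z$ and an element $v\notin z$,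
\[
E\Bigl[1_{x\text{ moderate}}\sum_{i\in S(x)}F(x-i,i)\Bigr]=\sum_{z\in Z_1}\lambda\mu(z)\sum_{v\in V(z)}F(z,v).
\]
\end{lemma}

\begin{proof}
The map $(z,v)\mapsto(z+v,v)$ is a bijection from the pairs with $z\in Z_1$, $v\in V(z)$ to the pairs $(x,v)$ with $x$ moderate and $v\in S(x)$; its inverse is $(x,v)\mapsto(x-v,v)$. Moreover $\mu(z+v)=\lambda\mu(z)$ for $v\notin z$. Finally $\lambda\le2$ as soon as $\eta\le\frac16$.
\end{proof}

If $x$ is moderate and $i\in S(x)$, then $i\in V(x-i)$, and all other elements of $V(x-i)$ lie outside $x$. We want to destroy the potential pivot $i$ by an element of $e\cap(V(x-i)-i)$, which is possible only if $|V(x-i)|\ge2$. Let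
\[
G=\{x : x\text{ is moderate and }|V(x-i)|\ge2\text{ for all }i\in S(x)\}.
\]
By Lemma~\ref{lem:double} and \eqref{eq:poor}, the expected number of $i\in S(x)$ with $x$ moderate and $|V(x-i)|=1$ is at most $\lambda\mu(Z_1)\le4\delta$. With Lemma~\ref{lem:moderate} and \eqref{eq:assume},
\begin{equation}\label{eq:G}
P(x\in G)\ge1-160\,n^{-1/10}\ln n-4\delta\ge\tfrac12
\end{equation}
for large $n$.

\section{All potential pivots can be hit at once}\label{sec:hit}

Let $\mathcal E$ be the event that $x\in G$ and $e\cap(V(x-i)-i)\ne\emptyset$ for \emph{all} $i\in S(x)$.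

\begin{lemma}\label{lem:E}
$P(\mathcal E)\ge\frac12\exp(-32\delta/\gamma)$.
\end{lemma}

The events for different $i$ may be strongly dependent, since the sets $V(x-i)$ can overlap, but the dependence is in our favor. Harris' inequality says that, for a product measure on the subsets of a finite set, increasing events satisfy $P(\bigcap E_i)\ge\prod P(E_i)$. What remains is to bound the sum of $-\ln P(E_i)$ on average over $x$, and here Lemma~\ref{lem:double} enters. A set $z$ with $|V(z)|=h$ occurs as $x-i$ for $h$ pairs $(x,i)$, but each of the corresponding terms is at most of order $1/(\gamma h)$, so that $z$ contributes $O(\mu(z)/\gamma)$ whatever $h$ is. The total measure of the sets $z\in Z_1$ is at most $2\delta$.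

\begin{proof}
Fix $x\in G$. Given $x$, the set $e$ is $\gamma$-random in $[n]\setminus x$, and the sets $V(x-i)-i$ are subsets of $[n]\setminus x$ of size $|V(x-i)|-1\ge1$. By Harris' inequality
\[
P(\mathcal E\mid x)\ge e^{-\Phi(x)},\qquad\Phi(x)=\sum_{i\in S(x)}\varphi(|V(x-i)|),\qquad\varphi(h)=-\ln\bigl(1-(1-\gamma)^{h-1}\bigr).
\]
For $h\ge2$ we have $(1-\gamma)^{h-1}\le e^{-\gamma(h-1)}\le e^{-u}$ with $u=\gamma h/2$, and
\[
-\ln(1-e^{-u})=\sum_{m\ge1}\frac{e^{-mu}}m\le\sum_{m\ge1}\frac1{m^2u}\le\frac2u .
\]
Hence $h\varphi(h)\le4/\gamma$ for all $h\ge2$. By Lemma~\ref{lem:double} and \eqref{eq:poor},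
\[
E[1_G\Phi]\le\sum_{z\in Z_1,\ |V(z)|\ge2}\lambda\mu(z)\,|V(z)|\,\varphi(|V(z)|)\le2\cdot2\delta\cdot\frac4\gamma=\frac{16\delta}\gamma .
\]
By Jensen's inequality, applied conditionally on $x\in G$, and \eqref{eq:G},
\[
P(\mathcal E)\ge E[1_Ge^{-\Phi}]\ge P(G)\exp\Bigl(-\frac{E[1_G\Phi]}{P(G)}\Bigr)\ge\tfrac12e^{-32\delta/\gamma}.\qedhere
\]
\end{proof}

\section{A pivot that is hit is no longer a pivot}\label{sec:dead}

In the block construction, a block that is hit by $e$ no longer provides a pivot of $y$. For general $A$ the corresponding statement is probabilistic. Let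
\[
J_i=|e\cap(V(x-i)-i)|\qquad(i\in S(x)),
\]
and let $\mathcal F$ be the event that $x$ is moderate and, for some $i\in S(x)$, $J_i\ge1$ and $(x-i)\cup e\in Z_2$. If $\mathcal E$ holds, $y$ is good and $i=i(y)\in S(x)$, then $J_i\ge1$, and $(x-i)\cup e=y-i\in Z_2$ by Lemma~\ref{lem:pivoty}; so $\mathcal F$ holds. Hence
\begin{equation}\label{eq:EF}
P(\mathcal E)\le P(y\text{ not good})+P\bigl(y\text{ good},\ i(y)\notin S(x)\bigr)+P(\mathcal F).
\end{equation}

Why should $\mathcal F$ be rare? If $j\in e\cap(V(x-i)-i)$, then $\hat x=(x-i)+j$ is a moderate set, and $(x-i)\cup e$ is $\hat x$ together with essentially $\gamma$-random further elements. So it behaves like a fresh copy of $y$, and $y\in Z_2$ has probability at most $2\delta$. The sum over the choices of $i$ and $j$ has to be controlled. This is the reason for requiring in the definition of $V(z)$ that $z+v$ be moderate: a set $\hat x$ then arises from at most $n^{1/10}$ pairs $(z,j)$.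

\begin{lemma}\label{lem:F}
$P(\mathcal F)\le n^{-1/5}$ for large $n$.
\end{lemma}

\begin{proof}
For a set $\hat x$ let $\tau(\hat x)=P(\hat x\cup e''\in Z_2)$, where $e''$ is a $\gamma$-random subset of $[n]\setminus\hat x$. Then $\sum_{\hat x}\mu(\hat x)\tau(\hat x)=P(y\in Z_2)\le2\delta$. By Lemma~\ref{lem:double} with $F(z,v)=\tau(z+v)$,
\begin{equation}\label{eq:Sigma}
\Sigma:=\sum_{z\in Z_1}\lambda\mu(z)\sum_{j\in V(z)}\tau(z+j)=\sum_{\hat x\text{ moderate}}\mu(\hat x)\,|S(\hat x)|\,\tau(\hat x)\le2\delta n^{1/10}.
\end{equation}
By the union bound over $i\in S(x)$ and Lemma~\ref{lem:double},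
\begin{equation}\label{eq:Fsum}
P(\mathcal F)\le\sum_{z\in Z_1}\lambda\mu(z)\sum_{i\in V(z)}P(J_i\ge1,\ z\cup e\in Z_2),
\end{equation}
where, in the inner probability, $e$ is a $\gamma$-random subset of $[n]\setminus(z+i)$ and $J_i=|e\cap(V(z)-i)|$.

\emph{One element $j$.} Let $j\in V(z)-i$. Given $j\in e$, the rest of $e$ is $\gamma$-random in $[n]\setminus(z\cup\{i,j\})$. This is the law of a $\gamma$-random subset $e''$ of $[n]\setminus(z+j)$ conditioned on $i\notin e''$. Hence
\begin{equation}\label{eq:onej}
P(j\in e,\ z\cup e\in Z_2)=\gamma\,P\bigl((z+j)\cup e''\in Z_2\mid i\notin e''\bigr)\le\frac\gamma{1-\gamma}\tau(z+j)\le2\gamma\,\tau(z+j).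
\end{equation}
Summing over $j$ we obtain
\begin{equation}\label{eq:allj}
E[J_i1_{z\cup e\in Z_2}]\le2\gamma\sum_{j\in V(z)}\tau(z+j).
\end{equation}

Let $h=|V(z)|$ and split the sum \eqref{eq:Fsum} at $h=n^{3/5}$. For small $h$ we can afford $1_{J_i\ge1}\le J_i$. For large $h$ this is wasteful, since $J_i$ is about $\gamma h\gg1$, and we divide by that value.

\emph{Terms with $h\le n^{3/5}$.} By $1_{J_i\ge1}\le J_i$, \eqref{eq:allj} and \eqref{eq:Sigma}, and since there are $h$ choices of $i$, these terms contribute at most
\[
n^{3/5}\cdot2\gamma\,\Sigma\le4\gamma\delta n^{7/10}\le\tfrac45(\ln n)^2n^{-3/10},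
\]
where we used $\gamma\le4\eta=\frac15\sqrt{\ln n/n}$ and \eqref{eq:assume}.

\emph{Terms with $h>n^{3/5}$.} Here we use
\[
1_{J_i\ge1}\le1_{J_i<\gamma(h-1)/2}+\frac{2J_i}{\gamma(h-1)} ,
\]
dropping the condition $z\cup e\in Z_2$ in the first part and keeping it in the second. The variable $J_i$ is binomial with parameters $h-1$ and $\gamma$. By Chernoff's bound the first indicator has expectation at most $e^{-\gamma(h-1)/8}\le e^{-n^{1/10}/200}$ for large $n$, since $\gamma\ge2\eta=\frac1{10}\sqrt{\ln n/n}$. By Lemma~\ref{lem:double} with $F=1$, these parts add up to at most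
\[
E\bigl[|S(x)|\,1_{x\text{ moderate}}\bigr]e^{-n^{1/10}/200}\le n^{1/10}e^{-n^{1/10}/200}.
\]
By \eqref{eq:allj} and \eqref{eq:Sigma}, the second parts add up to at most
\[
\sum_{z\in Z_1,\ h>n^{3/5}}\lambda\mu(z)\cdot h\cdot\frac2{\gamma(h-1)}\cdot2\gamma\sum_{j\in V(z)}\tau(z+j)\le8\Sigma\le16\delta n^{1/10}\le16(\ln n)^{3/2}n^{-2/5}.
\]
All contributions together are $O(n^{-3/10}(\ln n)^2)$, which is at most $n^{-1/5}$ for large $n$.
\end{proof}

\section{Conclusion of the lower bound}\label{sec:concl}

\begin{proof}[Proof of the lower bound in Theorem~\ref{thm:order}]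
If \eqref{eq:assume} fails, we are done. Otherwise \eqref{eq:EF} and Lemmas~\ref{lem:goody}, \ref{lem:inS} and \ref{lem:F} give, for large $n$,
\[
P(\mathcal E)\le n^{-1/5}+2\delta n^{1/10}+e^{-n/8}+2\eta+400n^{-1/10}+n^{-1/5}\le n^{-1/20}.
\]
By Lemma~\ref{lem:E}, $\frac12e^{-32\delta/\gamma}\le n^{-1/20}$, that is,
\[
\delta\ge\frac\gamma{32}\Bigl(\frac{\ln n}{20}-\ln2\Bigr)\ge\frac{\gamma\ln n}{1280}\ge\frac{2\eta\ln n}{1280}=\frac1{12800}\cdot\frac{(\ln n)^{3/2}}{\sqrt n}
\]
for all large $n$. Since $|A|=c(n)$, this is the lower bound, with $c_1=10^{-5}$ for instance. Together with Section~\ref{sec:random} it proves Theorem~\ref{thm:order}.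
\end{proof}

The two halves of the proof fit together in the inequality $h\varphi(h)\le4/\gamma$ of Section~\ref{sec:hit}. A poor set $z$ offers a potential pivot to the $h$ sets $z+v$ with $v\in V(z)$. If $h$ is much smaller than $1/\gamma$, it serves few sets; if $h$ is much larger, $\varphi(h)$ is exponentially small in $\gamma h$, and the pivots it offers are destroyed with high probability on the way from $x$ to $y$. The critical size $1/\gamma$ has the order $\sqrt{n/\ln n}$, which is the order of the block size chosen in Section~\ref{sec:random}.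

\begin{thebibliography}{9}
\bibitem{mfo} \emph{Report No. 52/2001}, \url{https://publications.mfo.de/bitstream/handle/mfo/2689/Report_01_52.pdf?sequence=1&isAllowed=y}.
\end{thebibliography}

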